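\title{Feet of perpendiculars from the circumcenter of a simplex}

\begin{abstract}
Let $\Delta$ be an $n$-simplex in $\mathbb{E}^n$, $n\ge 2$, let $O$ be the center of the smallest ball containing $\Delta$, and let $\bar\Delta$ be the convex hull of the feet of the perpendiculars from $O$ to the hyperplanes of the facets of $\Delta$. We prove the conjectured inequality $R(\Delta)\ge 2R(\bar\Delta)$, where $R$ denotes the radius of the smallest enclosing ball. The constant $2$ is optimal in every dimension, and equality holds only for triangles without an obtuse angle. We determine the set of values of $R(\bar\Delta)/R(\Delta)$ and prove a sharp refinement for simplices with $O$ in the interior. Polar duality turns the problem into an inequality for a simplex that lies between two balls, and this inequality expresses that a signed square root of an operator on Lorentz space has nonnegative trace.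
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $n\ge 2$, and $B(z,r)$ is the closed ball with center $z$ and radius $r$ in Euclidean space $\mathbb{E}^n$. For a nonempty compact set $K\subset\mathbb{E}^n$ let $R(K)$ be the minimum of the radii of the closed balls that contain $K$. The ball of this radius is unique; we call it the \emph{minimal ball} of $K$. For an $n$-simplex $\Delta$ we call $R(\Delta)$ the \emph{circumradius} and the center $O$ of the minimal ball the \emph{circumcenter}. The minimal ball need not be bounded by the sphere through the vertices of $\Delta$: this happens only when the center of that sphere lies in the closed simplex. For an obtuse triangle, for instance, $O$ is the midpoint of the longest side.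

Let $v_0,\dots,v_n$ be the vertices of $\Delta$, let $f_i$ be the facet opposite $v_i$, and let $H_i$ be the hyperplane that contains $f_i$. Let $b_i\in H_i$ be the foot of the perpendicular from $O$ to $H_i$, and put
\[
\bar\Delta=\operatorname{conv}\{b_0,\dots,b_n\}.
\]
When $O$ lies on the boundary of $\Delta$ the feet need not be affinely independent, so $\bar\Delta$ may be degenerate; the number $R(\bar\Delta)$ is defined in all cases. How large can $R(\bar\Delta)$ be compared with $R(\Delta)$?

Since $b_i$ is the point of $H_i$ nearest to $O$ and $H_i$ contains vertices of $\Delta$, all feet lie in the minimal ball of $\Delta$, and $R(\bar\Delta)\le R(\Delta)$. Two families of examples suggest that a better bound holds.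

\emph{Triangles without an obtuse angle.} The center of the circle through the vertices lies in the closed triangle, so it is $O$ (Lemma~\ref{lem:ball}(b) below). A point equidistant from the endpoints of a side projects to the midpoint of that side. Hence $\bar\Delta$ is the medial triangle, which is similar to $\Delta$ with ratio $\frac12$, and $R(\bar\Delta)=\frac12R(\Delta)$.

\emph{Regular simplices.} Put the origin at the center, so that $\sum v_i=0$. By symmetry $b_i$ is the centroid of $f_i$, which is $\frac1n\sum_{j\ne i}v_j=-\frac1nv_i$. Hence $R(\bar\Delta)=\frac1nR(\Delta)$.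

One might guess from this that $R(\bar\Delta)\le\frac1nR(\Delta)$ in dimension $n$. We shall see that the ratio comes arbitrarily close to $\frac12$ in every dimension, so the best one can hope for is $R(\Delta)\ge2R(\bar\Delta)$. This inequality is conjectured in \cite{simplex}. There is a simple reason to believe it. Fix a vertex $v_j$. It lies on every $H_i$ with $i\ne j$, so by the theorem of Thales the $n$ feet $b_i$, $i\ne j$, lie on the sphere with diameter $Ov_j$, whose radius is at most $\frac12R(\Delta)$. Thus any $n$ of the $n+1$ feet fit into a ball of the required size, and the difficulty is to find one ball for all of them.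

\begin{theorem}\label{thm:main}
For every $n\ge2$ and every $n$-simplex $\Delta\subset\mathbb{E}^n$,
\[
R(\Delta)\ge 2R(\bar\Delta).
\]
\end{theorem}

The hypothesis $n\ge2$ cannot be dropped: the facets of a segment are its endpoints, so $\bar\Delta=\Delta$ when $n=1$.

\begin{theorem}\label{thm:range}
For $n\ge3$ the inequality of Theorem~\ref{thm:main} is always strict. For $n=2$ equality holds exactly for the triangles without an obtuse angle. The set of values of $R(\bar\Delta)/R(\Delta)$ is exactly $(0,\frac12)$ if $n\ge3$ and $(0,\frac12]$ if $n=2$. In particular, the constant $2$ is optimal for every $n\ge2$.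
\end{theorem}

When $O$ is an interior point, the proof bounds the sphere through the feet, and the bound is sharp.

\begin{theorem}\label{thm:refined}
Let $O$ lie in the interior of $\Delta$ and let $R=R(\Delta)$. Then $\bar\Delta$ is a nondegenerate simplex. If $\rho$ and $c$ are the radius and the center of the sphere through the vertices of $\bar\Delta$ and $\kappa=|c-O|$, then $\kappa<\rho$ and
\begin{equation}\label{eq:refined}
R^2\;\ge\;2R\rho+n(n-2)(\rho^2-\kappa^2).
\end{equation}
For $n\ge3$ and every $\rho\in[R/n,R/2)$ there is a simplex attaining equality in \eqref{eq:refined}. For $n=2$ equality always holds, with $\rho=R/2$.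
\end{theorem}

The regular simplex, with $\rho=R/n$ and $\kappa=0$, gives equality in \eqref{eq:refined}, because $\frac2n+\frac{n-2}{n}=1$.

The proof runs as follows. If $O$ lies on the boundary of $\Delta$, one of the spheres of Thales contains all the feet (Section~\ref{sec:thales}). If $O$ is interior, inversion in the boundary of the minimal ball sends the feet to the vertices of the polar dual simplex, which contains the minimal ball, and \eqref{eq:refined} becomes an inequality for a simplex that lies between two balls (Section~\ref{sec:dual}). Pass to the cones over the two balls and the simplex in $\mathbb{R}^{n+1}$. A linear map that sends the outer cone into the inner cone sends the simplicial cone into itself, so its trace is nonnegative; the right choice of this map gives the inequality (Section~\ref{sec:trace}). Reading the argument backwards produces the cases of equality (Section~\ref{sec:equality}). Section~\ref{sec:range} proves Theorem~\ref{thm:range}.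

\section{Minimal balls and the spheres of Thales}\label{sec:thales}

Balls are convex, so a finite set and its convex hull are contained in the same balls. It therefore suffices to understand minimal balls of finite sets.

\begin{lemma}\label{lem:ball}
Let $A\subset\mathbb{E}^n$ be a nonempty finite set.
\begin{enumerate}
\item[(a)] If $A\subset B(z,r)\cap B(z',r)$ with $z\ne z'$, then $R(A)<r$. In particular, the minimal ball of $A$ is unique.
\item[(b)] Let $A\subset B(z,r)$ and $A_0=\{a\in A:|a-z|=r\}$. Then $B(z,r)$ is the minimal ball of $A$ if and only if $z\in\operatorname{conv}A_0$.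
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $a\in A$ the parallelogram identity gives
\[
\Bigl|a-\frac{z+z'}2\Bigr|^2=\frac12|a-z|^2+\frac12|a-z'|^2-\frac14|z-z'|^2\le r^2-\frac14|z-z'|^2 .
\]

(b) Let $z=\sum\mu_aa$ be a convex combination of points $a\in A_0$. Then $\sum\mu_a(a-z)=0$, so for every $y$
\[
\sum\mu_a|a-y|^2=\sum\mu_a\bigl(|a-z|^2+2(a-z)\cdot(z-y)+|z-y|^2\bigr)=r^2+|z-y|^2\ge r^2 .
\]
Some $a\in A$ is therefore at distance at least $r$ from $y$, and no ball of radius less than $r$ contains $A$. Conversely, suppose $z\notin\operatorname{conv}A_0$. If $A_0$ is empty, the radius can be decreased. Otherwise a hyperplane separates $z$ strictly from $\operatorname{conv}A_0$, so there is a vector $w$ with $w\cdot(a-z)>0$ for all $a\in A_0$. For small $\varepsilon>0$ the number $|a-z-\varepsilon w|^2=|a-z|^2-2\varepsilon\,w\cdot(a-z)+\varepsilon^2|w|^2$ is less than $r^2$, for $a\in A_0$ by the choice of $w$ and for the other $a\in A$ by continuity. So $R(A)<r$.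
\end{proof}

All our statements are invariant under translation and scaling. From now on
\[
O=0,\qquad R(\Delta)=1 .
\]
Recall that every point $x$ can be written uniquely as $x=\sum c_iv_i$ with $\sum c_i=1$. The $c_i$ are the \emph{barycentric coordinates} of $x$; the point $x$ lies in $\Delta$ if and only if all $c_i\ge0$, in the interior of $\Delta$ if and only if all $c_i>0$, and in $H_i$ if and only if $c_i=0$. Let $\lambda_0,\dots,\lambda_n$ be the barycentric coordinates of $O$. By Lemma~\ref{lem:ball}(b), $O$ is a convex combination of those vertices that have norm $1$, and by uniqueness the coefficients are the $\lambda_i$. Thus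
\begin{equation}\label{eq:bary}
\sum\lambda_iv_i=0,\quad\sum\lambda_i=1,\quad\lambda_i\ge0,\quad|v_i|\le1,\quad\text{and }|v_i|=1\text{ whenever }\lambda_i>0 .
\end{equation}
In particular $O\in\Delta$, and $O\in f_i$ if and only if $\lambda_i=0$. Property \eqref{eq:bary} is all that we use of the fact that $O$ is the center of the minimal ball.

\begin{proposition}\label{prop:thales}
If $O\in f_j$, then all feet $b_0,\dots,b_n$ lie on the sphere with center $\frac12v_j$ and radius $\frac12|v_j|$. Consequently $R(\bar\Delta)\le\frac12|v_j|\le\frac12$.
\end{proposition}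

\begin{proof}
Let $i\ne j$. Both $v_j$ and $b_i$ lie in $H_i$, and the vector $b_i$ is orthogonal to every direction in $H_i$, so $b_i\cdot(v_j-b_i)=0$. Hence $|b_i-\frac12v_j|^2=|b_i|^2-b_i\cdot v_j+\frac14|v_j|^2=\frac14|v_j|^2$. The remaining foot is $b_j=O=0$, which lies on the same sphere.
\end{proof}

This proves Theorem~\ref{thm:main} when $O$ is a boundary point.

\section{The dual simplex}\label{sec:dual}

When $O$ is interior, no foot coincides with $O$ and the argument above leaves one foot unaccounted for. A second obstacle is that the feet depend on the vertices in a nonlinear way. Their inverses in the unit sphere, however, are determined by linear equations.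

Let $i$ be an index with $\lambda_i>0$. Then $0\notin H_i$, so $H_i=\{x:p_i\cdot x=1\}$ for a unique vector $p_i\ne0$. The foot $b_i$ is the multiple of $p_i$ that lies on $H_i$. Taking the product of $\sum\lambda_jv_j=0$ with $p_i$ gives $(1-\lambda_i)+\lambda_i\,p_i\cdot v_i=0$. Altogether,
\begin{equation}\label{eq:dual}
b_i=\frac{p_i}{|p_i|^2},\qquad p_i\cdot v_j=1\ \ (j\ne i),\qquad p_i\cdot v_i=1-\frac1{\lambda_i}.
\end{equation}

For the rest of this section let $O$ be interior. Then all $\lambda_i>0$, all $|v_i|=1$, and all $p_i$ are defined.

\begin{lemma}\label{lem:dual}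
The points $p_0,\dots,p_n$ are affinely independent, and the barycentric coordinates of a point $x$ with respect to them are $\lambda_j(1-x\cdot v_j)$, $0\le j\le n$. Consequently
\[
\Delta^*:=\operatorname{conv}\{p_0,\dots,p_n\}=\{x:\ x\cdot v_j\le1\text{ for all }j\}\supset B(0,1).
\]
\end{lemma}

\begin{proof}
For real numbers $c_i$, \eqref{eq:dual} gives $\bigl(\sum c_ip_i\bigr)\cdot v_j=\sum c_i-c_j/\lambda_j$. If $\sum c_ip_i=0$ and $\sum c_i=0$, it follows that $c_j=0$ for all $j$; this is affine independence. If $\sum c_ip_i=x$ and $\sum c_i=1$, it follows that $c_j=\lambda_j(1-x\cdot v_j)$. Since $\lambda_j>0$, we have $c_j\ge0$ exactly when $x\cdot v_j\le1$, and this holds for $|x|\le1$ because $|v_j|=1$.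
\end{proof}

We call $\Delta^*$ the \emph{dual simplex}. Its facet hyperplanes $x\cdot v_j=1$ touch the unit sphere at the points $v_j$, so the unit ball is inscribed in $\Delta^*$; see Figure~\ref{fig:dual}. Both consequences of $O$ being interior enter here: $\lambda_j>0$ makes $\Delta^*$ the intersection of the half-spaces that contain $O$, and $|v_j|=1$ makes its facets touch the unit ball.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\draw[gray] (0,0) circle (1);
\draw[gray,dashed] (0.152,-0.326) circle (2.063);
\draw (265:2.366)--(30:2)--(145:1.743)--cycle;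
\draw[thick] (90:1)--(200:1)--(330:1)--cycle;
\draw[dotted] (0,0)--(265:2.366) (0,0)--(30:2) (0,0)--(145:1.743);
\fill (0,0) circle (0.03) node[above] {$O$};
\fill (0.152,-0.326) circle (0.03) node[right] {$q$};
\fill (90:1) circle (0.03) node[above] {$v_0$};
\fill (200:1) circle (0.03) node[left] {$v_1$};
\fill (330:1) circle (0.03) node[right] {$v_2$};
\fill (265:2.366) circle (0.03) node[below] {$p_0$};
\fill (30:2) circle (0.03) node[right] {$p_1$};
\fill (145:1.743) circle (0.03) node[left] {$p_2$};
\fill (265:0.423) circle (0.03) node[below left] {$b_0$};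
\fill (30:0.5) circle (0.03) node[above right] {$b_1$};
\fill (145:0.574) circle (0.03) node[above left] {$b_2$};
\end{tikzpicture}
\caption{A triangle $v_0v_1v_2$ inscribed in the unit circle with center $O$ in its interior, and the dual triangle $p_0p_1p_2$ formed by the tangents at the $v_j$. The foot $b_i$ of the perpendicular from $O$ to the side opposite $v_i$ is the inverse of $p_i$ in the unit circle. The dual triangle lies between the unit circle and the dashed circle through its vertices, which has center $q$.}
\label{fig:dual}
\end{figure}

Let $q$ and $P$ be the center and the radius of the sphere through $p_0,\dots,p_n$, which is unique because the $p_i$ are affinely independent. Put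
\[
D=|q|,\qquad W=P^2-D^2 .
\]
The origin is an interior point of $\Delta^*\subset B(q,P)$, so $D<P$ and $W>0$. The equation $|p_i-q|^2=P^2$ reads
\begin{equation}\label{eq:sphere}
|p_i|^2=2p_i\cdot q+W\qquad(0\le i\le n).
\end{equation}
Inversion sends a sphere that avoids the origin to a sphere, so the feet lie on a sphere that we can compute from $q$ and $P$.

\begin{lemma}\label{lem:inversion}
The simplex $\bar\Delta$ is nondegenerate, and the sphere through its vertices has center $c=-q/W$ and radius $\rho=P/W$. With $\kappa=|c|=D/W$ we have $\rho^2-\kappa^2=1/W>0$.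
\end{lemma}

\begin{proof}
Divide \eqref{eq:sphere} by $W|p_i|^2$ and use $|b_i|^2=1/|p_i|^2$. This gives $|b_i|^2+\frac2W\,b_i\cdot q=\frac1W$, that is,
\[
\Bigl|b_i+\frac qW\Bigr|^2=\frac1W+\frac{D^2}{W^2}=\frac{P^2}{W^2}.
\]
Suppose that all $b_i$ lie on a hyperplane $a\cdot x=\tau$ with $a\ne0$. Then $a\cdot p_i=\tau|p_i|^2$ for all $i$. If $\tau=0$, the $p_i$ lie in a hyperplane, contrary to Lemma~\ref{lem:dual}. If $\tau\ne0$, then $|p_i-\frac a{2\tau}|=|\frac a{2\tau}|$ for all $i$, so the unique sphere through the $p_i$ passes through the origin, contrary to $D<P$.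
\end{proof}

For $R=1$, inequality \eqref{eq:refined} now reads $1\ge2P/W+n(n-2)/W$. Multiplying by $W=P^2-D^2$ and adding $1-2P$ to both sides, we obtain two equivalent forms of \eqref{eq:refined}:
\begin{equation}\label{eq:equiv}
W\ge2P+n(n-2)\qquad\Longleftrightarrow\qquad(P-1)^2-D^2\ge(n-1)^2 ,
\end{equation}
and equality in \eqref{eq:refined} corresponds to equality in \eqref{eq:equiv}. The second form no longer mentions $\Delta$ or the feet.

\section{A simplex between two balls}\label{sec:trace}

By Lemma~\ref{lem:dual} and \eqref{eq:equiv}, it remains to prove the following statement.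

\begin{proposition}\label{prop:key}
Let $\Sigma\subset\mathbb{E}^n$, $n\ge2$, be an $n$-simplex that contains $B(0,1)$. Let $q$ and $P$ be the center and the radius of the sphere through its vertices, and let $D=|q|$. Then
\[
(P-1)^2-D^2\ge(n-1)^2 .
\]
\end{proposition}

An equivalent form is $D^2\le(P-n)(P+n-2)$. For $\Sigma=\Delta^*$ it relates the inradius $1$, the radius $P$ of the sphere through the vertices, and the distance $D$ between the two centers; this is an $n$-dimensional Grace--Danielsson inequality. We prove it in full. Theorem~\ref{thm:main} needs only the weaker inequality $D^2\le P(P-2)$, which is equivalent to $\rho\le\frac12$.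

\subsection*{Three cones and a trace}
A simplex in $\mathbb{E}^n$ has $n+1$ vertices, and these become a basis when they are lifted to $\mathbb{R}^{n+1}=\mathbb{R}^n\times\mathbb{R}$. For $x\in\mathbb{R}^n$ write $\hat x=(x,1)$. Points $x_0,\dots,x_n$ are affinely independent if and only if $\hat x_0,\dots,\hat x_n$ form a basis of $\mathbb{R}^{n+1}$. Let $p_0,\dots,p_n$ be the vertices of $\Sigma$. The cones generated by the lifts of $B(0,1)$, $\Sigma$ and $B(q,P)$ are
\[
C=\{(x,s):|x|\le s\},\qquad K=\Bigl\{\sum c_i\hat p_i:c_i\ge0\Bigr\},\qquad C'=\{(x,s):|x-sq|\le Ps\},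
\]
and $B(0,1)\subset\Sigma\subset B(q,P)$ gives $C\subset K\subset C'$.

\begin{lemma}\label{lem:trace}
If a linear map $S$ of $\mathbb{R}^{n+1}$ satisfies $S(C')\subset C$, then $\operatorname{tr}S\ge0$.
\end{lemma}

\begin{proof}
We have $\hat p_i\in C'$, so $S\hat p_i\in C\subset K$. Hence all entries of the matrix of $S$ in the basis $\hat p_0,\dots,\hat p_n$ are nonnegative, and so is the sum of the diagonal entries.
\end{proof}

The hypothesis on $S$ involves only the two balls, so every such $S$ gives a condition that the balls must satisfy if a simplex fits between them. The simplest candidate is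
\[
S_0(x,s)=(sq-x,\;Ps).
\]
It sends $C'$ onto $C$, because $|sq-x|\le Ps$ is the defining inequality of $C'$. On lifts of points, $S_0\hat x$ is a positive multiple of the lift of $-(x-q)/P$: the map moves the large ball onto the small one and reflects it in its center. The reflection is what makes the trace small. The matrix of $S_0$ in the standard basis is triangular with diagonal $-1,\dots,-1,P$, so Lemma~\ref{lem:trace} yields
\[
P-n\ge0 .
\]
For concentric balls, $D=0$, this is exactly Proposition~\ref{prop:key}. Take as an example the equilateral triangle with inradius $1$, for which $q=0$, $P=2$ and $p_0+p_1+p_2=0$. Here $S_0\hat p_0=(-p_0,2)=\hat p_1+\hat p_2$, and by symmetry the matrix of $S_0$ in the basis $\hat p_0,\hat p_1,\hat p_2$ is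
\[
\begin{pmatrix}0&1&1\\1&0&1\\1&1&0\end{pmatrix}.
\]
Each vertex goes to the point where the opposite side touches the small circle, the diagonal vanishes, and the trace is $0=P-n$.

\subsection*{Which map to take}
For $D>0$ the bound $P\ge n$ ignores $D$ and does not imply $D^2\le P(P-2)$. We need a map from $C'$ onto $C$ with smaller trace. Both cones are halves of quadratic cones, so we introduce two symmetric bilinear forms: for $X=(x,s)$ and $Y=(y,t)$,
\[
\langle X,Y\rangle=st-x\cdot y,\qquad[X,Y]=P^2st-(x-sq)\cdot(y-tq).
\]
The first is the Lorentz form. Then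
\begin{equation}\label{eq:cones}
C=\{X:\langle X,X\rangle\ge0,\ s\ge0\},\qquad C'=\{X:[X,X]\ge0,\ s\ge0\}.
\end{equation}
The Lorentz form is nondegenerate, so every linear map $M$ has an adjoint $M^*$ with $\langle MX,Y\rangle=\langle X,M^*Y\rangle$, and $\operatorname{tr}M^*=\operatorname{tr}M$. With $W=P^2-D^2$ we expand $[X,Y]=s(Wt+q\cdot y)-x\cdot(y-tq)$, that is,
\begin{equation}\label{eq:T}
[X,Y]=\langle X,TY\rangle,\qquad T(y,t)=(y-tq,\;Wt+q\cdot y).
\end{equation}

The following consideration is not needed for the proof, but it explains the construction. Consider maps $S$ with $\langle SX,SY\rangle=[X,Y]$ and $S(C')=C$; the map $S_0$ is one of them. If $A^*=-A$, then $e^{\theta A}$ preserves the Lorentz form and, by continuity in $\theta$, the cone $C$. So $e^{\theta A}S$ has the same two properties as $S$, and the derivative of its trace at $\theta=0$ is $\operatorname{tr}(AS)$. For $A=M-M^*$ we get $\operatorname{tr}(AS)=\operatorname{tr}(MS)-\operatorname{tr}(S^*M)=\operatorname{tr}(M(S-S^*))$, which is nonzero for some $M$ unless $S=S^*$. Thus the trace can be lowered unless $S$ is selfadjoint,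 and $S_0$ is not selfadjoint when $q\ne0$, since $\langle S_0(0,1),(y,0)\rangle=-q\cdot y$ while $\langle(0,1),S_0(y,0)\rangle=0$. If $S=S^*$, then $\langle X,S^2Y\rangle=[X,Y]$, so $S^2=T$. We are led to a square root of $T$. On each eigenvector of $T$ there is a sign to choose. One sign must be positive so that $C'$ goes to $C$ and not to $-C$; we take all the others negative, to make the trace as small as possible.

\subsection*{The signed square root}
For this plan $T$ must have positive real eigenvalues. This is not automatic for an operator that is selfadjoint with respect to an indefinite form. It holds when the small ball lies in the interior of the large one.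

\begin{lemma}\label{lem:root}
Let $q\in\mathbb{R}^n$, $D=|q|$ and $P>D+1$. There is an invertible linear map $S$ of $\mathbb{R}^{n+1}$ such that
\begin{enumerate}
\item[(a)] $\langle SX,Y\rangle=\langle X,SY\rangle$ and $\langle SX,SY\rangle=[X,Y]$ for all $X,Y$;
\item[(b)] $S(C')=C$;
\item[(c)] $\langle X,SX\rangle>0$ for all $X\ne0$;
\item[(d)] $\operatorname{tr}S=\sqrt{(P-1)^2-D^2}-(n-1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Eigenvalues of $T$.} Write $q=De$ with $|e|=1$. By \eqref{eq:T}, $T$ is the identity on the $(n-1)$-dimensional space $U=\{(y,0):y\perp e\}$, and it preserves the plane spanned by $(e,0)$ and $(0,1)$, with $T(e,0)=(e,D)$ and $T(0,1)=(-De,W)$. On this plane the trace is $1+W$ and the determinant is $W+D^2=P^2$. The hypothesis gives $W>(D+1)^2-D^2=2D+1$, so the discriminant $(1+W)^2-4P^2=(W-1)^2-4D^2$ is positive. Hence there are two real eigenvalues $\alpha<\beta$ with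
\begin{equation}\label{eq:roots}
\alpha+\beta=1+W,\qquad\alpha\beta=P^2,\qquad(\alpha-1)(\beta-1)=P^2-W=D^2 .
\end{equation}
Since $\alpha+\beta>2$ we have $\beta>1$, and then the last equation gives $\alpha\ge1$.

\emph{Eigenvectors.} Put $a=D/(\beta-1)\ge0$. By \eqref{eq:roots}, $aD=\alpha-1$ and $a^2=(\alpha-1)/(\beta-1)<1$. Let $E=(-ae,1)$ and $F=(e,-a)$. Using $D=a(\beta-1)$, $aD=\alpha-1$ and $W=\alpha+\beta-1$, we compute
\begin{align*}
TE&=\bigl(-(a+D)e,\;W-aD\bigr)=(-a\beta e,\;\beta)=\beta E,\\
TF&=\bigl((1+aD)e,\;D-aW\bigr)=(\alpha e,\;-a\alpha)=\alpha F .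
\end{align*}
Moreover $\langle E,E\rangle=1-a^2$, $\langle F,F\rangle=-(1-a^2)$ and $\langle E,F\rangle=-a+a=0$, and $U$ is orthogonal to $E$ and $F$. So $\mathbb{R}^{n+1}=\mathbb{R}E\oplus\mathbb{R}F\oplus U$ is an orthogonal decomposition for the Lorentz form. Define
\[
SE=\sqrt\beta\,E,\qquad SF=-\sqrt\alpha\,F,\qquad Su=-u\quad(u\in U).
\]

(a) The map $S$ is a nonzero scalar on each of three mutually orthogonal summands, so it is invertible and selfadjoint, and $S^2=T$. Hence $\langle SX,SY\rangle=\langle X,TY\rangle=[X,Y]$.

(b) Write $X=\eta E+\varphi F+u$ with $u=(y,0)\in U$. The last coordinate of $X$ is $s=\eta-a\varphi$, and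
\[
\langle X,X\rangle=(1-a^2)(\eta^2-\varphi^2)-|y|^2,\qquad[X,X]=(1-a^2)(\beta\eta^2-\alpha\varphi^2)-|y|^2 .
\]
We claim that in both descriptions \eqref{eq:cones} the condition $s\ge0$ may be replaced by $\eta\ge0$. It suffices to show $|a\varphi|\le\vartheta|\eta|$ with a constant $\vartheta<1$, for then $s$ and $\eta$ have the same sign. If $\langle X,X\rangle\ge0$, then $|\varphi|\le|\eta|$ and we take $\vartheta=a$. If $[X,X]\ge0$, then $\varphi^2\le(\beta/\alpha)\eta^2$ and we take
\[
\vartheta^2=\frac{a^2\beta}{\alpha}=\frac{\alpha\beta-\beta}{\alpha\beta-\alpha}<1 .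
\]
Now $S$ multiplies $\eta$ by $\sqrt\beta>0$, and $\langle SX,SX\rangle=[X,X]$. So $X\in C'$ if and only if $SX\in C$.

(c) In the same notation, $\langle X,SX\rangle=(1-a^2)\bigl(\sqrt\beta\,\eta^2+\sqrt\alpha\,\varphi^2\bigr)+|y|^2$.

(d) We have $\operatorname{tr}S=\sqrt\beta-\sqrt\alpha-(n-1)$, and by \eqref{eq:roots}
\[
\bigl(\sqrt\beta-\sqrt\alpha\bigr)^2=1+W-2P=(P-1)^2-D^2 .\qedhere
\]
\end{proof}

For $D=0$ we have $\alpha=1$, $\beta=P^2$, $a=0$, and $S=S_0$. In general, passing from $S_0$ to $S$ replaces the term $P-1$ in $\operatorname{tr}S_0=(P-1)-(n-1)$ by $\sqrt{(P-1)^2-D^2}$. For $P=6$ and $D=2\sqrt6$, for example, $W=12$, $\alpha=4$, $\beta=9$, so $\operatorname{tr}S_0=6-n$ and $\operatorname{tr}S=2-n$: the first map rules out a simplex between the two balls only for $n\ge7$, the second for all $n\ge3$.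

\begin{proof}[Proof of Proposition~\ref{prop:key}]
We check the hypothesis $P>D+1$ of Lemma~\ref{lem:root}. Write $q=De$ with $|e|=1$. The point $-e$ lies in $B(0,1)\subset\Sigma\subset B(q,P)$ and has distance $D+1$ from $q$, so $D+1\le P$. Suppose $D+1=P$. Then $-e$ lies on the boundary of $B(q,P)$. A ball is strictly convex, so the only points of $\Sigma$ on this boundary are the vertices, and $-e$ is a vertex. The hyperplane of each of the $n$ facets through $-e$ has $B(0,1)$ on one side and passes through $-e$, so it is the tangent hyperplane of the unit sphere at $-e$. This is impossible, because these $n\ge2$ hyperplanes are distinct.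

Lemmas~\ref{lem:trace} and~\ref{lem:root} now give $\sqrt{(P-1)^2-D^2}\ge n-1$, and we square.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and of inequality \eqref{eq:refined}]
Let $O$ be interior. By Lemma~\ref{lem:inversion}, $\bar\Delta$ is nondegenerate and $\kappa<\rho$. Proposition~\ref{prop:key} applies to $\Sigma=\Delta^*$ by Lemma~\ref{lem:dual}, and by \eqref{eq:equiv} it gives \eqref{eq:refined} for $R=1$. Both sides of \eqref{eq:refined} are homogeneous of degree $2$, so the general case follows by scaling. Since $\bar\Delta\subset B(c,\rho)$,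
\begin{equation}\label{eq:final}
R(\bar\Delta)\le\rho\le\tfrac12-\tfrac12\,n(n-2)(\rho^2-\kappa^2)\le\tfrac12\qquad(R=1).
\end{equation}
Together with Proposition~\ref{prop:thales}, which covers boundary points $O$, this proves Theorem~\ref{thm:main}.
\end{proof}

\section{Equality in the refined inequality}\label{sec:equality}

For $n=2$ and $O$ interior, all three vertices have norm $1$, so the feet are the midpoints of the sides. The circle through the vertices of the medial triangle has half the radius of the circle through the vertices of $\Delta$. Thus $\rho=R/2$, and \eqref{eq:refined} is an equality because $n(n-2)=0$.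

For $n\ge3$ we must construct simplices, and the proof of the inequality shows what to look for. By Lemma~\ref{lem:dual}, the $i$th coordinate of a vector $X=(x,s)$ in the basis $\hat p_0,\dots,\hat p_n$ is $\lambda_i(s-x\cdot v_i)=\lambda_i\langle X,\hat v_i\rangle$; the formula holds for $s=1$ and extends by linearity. Equality in \eqref{eq:refined} means $\operatorname{tr}S=0$, so all the nonnegative diagonal entries $\lambda_i\langle S\hat p_i,\hat v_i\rangle$ vanish. For $(x,s)\in C$ the equation $s=x\cdot v_i$ forces $x=sv_i$, so $S\hat p_i$ is a multiple of $\hat v_i$, as for the equilateral triangle. Since $\langle\hat p_j,\hat v_i\rangle=0$ for $j\ne i$ by \eqref{eq:dual}, the vectors $\hat p_i$ are then pairwise orthogonal for the inner product $\langle X,SY\rangle$, and they satisfy $[\hat p_i,\hat p_i]=0$. A basis with these two properties exists whenever $\operatorname{tr}S=0$, by the following fact of linear algebra.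

\begin{lemma}\label{lem:zero}
Let $A$ be a selfadjoint operator of trace $0$ on a Euclidean space $(V,h)$ of finite dimension $m\ge1$. Then $V$ has an orthonormal basis $Y_1,\dots,Y_m$ with $h(AY_i,Y_i)=0$ for all $i$.
\end{lemma}

\begin{proof}
We use induction on $m$. For $m=1$ we have $A=0$. Let $m\ge2$. The diagonal entries of $A$ in an orthonormal basis have sum $0$, so the continuous function $Y\mapsto h(AY,Y)$ takes a value $\le0$ and a value $\ge0$ on the unit sphere. The sphere is connected, so $h(AY_1,Y_1)=0$ for some unit vector $Y_1$. Let $\pi$ be the orthogonal projection onto $Y_1^\perp$ and let $A'$ be the restriction of $\pi A$ to $Y_1^\perp$. Then $h(A'Y,Z)=h(AY,Z)$ for $Y,Z\in Y_1^\perp$, so $A'$ is selfadjoint and $\operatorname{tr}A'=\operatorname{tr}A-h(AY_1,Y_1)=0$. The induction hypothesis for $A'$ supplies $Y_2,\dots,Y_m$.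
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:refined}]
Let $n\ge3$ and, after scaling, $R=1$ and $\rho_0\in[\frac1n,\frac12)$. We choose the balls so that $\operatorname{tr}S=0$ and $P/W=\rho_0$. Put
\[
P=\frac{n(n-2)\rho_0}{1-2\rho_0},\qquad D=\sqrt{(P-n)(P+n-2)} .
\]
The inequality $P\ge n$ is equivalent to $(n-2)\rho_0\ge1-2\rho_0$, that is, to $\rho_0\ge\frac1n$; so $D$ is real. We have $(P-1)^2-D^2=(n-1)^2>0$, hence $P>D+1$ and $W=P^2-D^2=2P+n(n-2)$. The definition of $P$ says $\rho_0\,(2P+n(n-2))=P$, so $P/W=\rho_0$.

Choose $q$ with $|q|=D$ and let $S$ be the map of Lemma~\ref{lem:root}. Then $\operatorname{tr}S=0$. The form $h(X,Y)=\langle X,SY\rangle$ is symmetric by (a) and positive definite by (c). Since $h(SX,Y)=[X,Y]$ is symmetric in $X$ and $Y$, the map $S$ is selfadjoint for $h$. Lemma~\ref{lem:zero} gives an $h$-orthonormal basis $Y_0,\dots,Y_n$ of $\mathbb{R}^{n+1}$ with $[Y_i,Y_i]=0$.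

A vector $(y,t)$ with $[(y,t),(y,t)]=0$ satisfies $|y-tq|=P|t|$, so $t\ne0$ unless the vector is zero. Dividing $Y_i$ by its last coordinate, we obtain an $h$-orthogonal basis $\hat p_0,\dots,\hat p_n$ with $|p_i-q|=P$. By (a) and (b), $S\hat p_i$ is a nonzero vector in $C$ with $\langle S\hat p_i,S\hat p_i\rangle=0$, so $S\hat p_i=\sigma_i\hat v_i$ with $\sigma_i>0$ and $|v_i|=1$. The $\hat v_i$ form a basis because $S$ is invertible, so $\Delta=\operatorname{conv}\{v_0,\dots,v_n\}$ is an $n$-simplex. Furthermore
\[
1-p_i\cdot v_j=\langle\hat p_i,\hat v_j\rangle=\sigma_j^{-1}h(\hat p_i,\hat p_j),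
\]
which is $0$ for $j\ne i$ and positive for $j=i$. Write $(0,1)=\sum\lambda_j\hat v_j$, that is, $\sum\lambda_jv_j=0$ and $\sum\lambda_j=1$. Pairing with $\hat p_i$ gives $1=\lambda_i\langle\hat p_i,\hat v_i\rangle$, so $\lambda_i>0$. Thus the origin is an interior point of $\Delta$, and Lemma~\ref{lem:ball}(b) shows that $O=0$ and $R(\Delta)=1$. The hyperplane $p_i\cdot x=1$ contains all $v_j$ with $j\ne i$, so it is $H_i$, and the $p_i$ are the vertices of $\Delta^*$. The sphere through them has center $q$ and radius $P$. By Lemma~\ref{lem:inversion}, $\rho=P/W=\rho_0$, and equality holds in \eqref{eq:equiv}, hence in \eqref{eq:refined}.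
\end{proof}

\section{Strictness and the range of the ratio}\label{sec:range}

In this section we prove Theorem~\ref{thm:range}, still with $O=0$ and $R(\Delta)=1$.

\subsection*{Triangles}
Triangles without an obtuse angle give equality, as shown in the introduction. Let the angle at $v_0$ be obtuse. Then $v_0$ lies in the interior of the disk with diameter $v_1v_2$, and by Lemma~\ref{lem:ball}(b) this disk is the minimal ball. So $O\in f_0$ and $|v_0|<1$, and Proposition~\ref{prop:thales} gives $R(\bar\Delta)\le\frac12|v_0|<\frac12$.

\subsection*{Strictness for $n\ge3$}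
If $O$ is interior, then $n(n-2)(\rho^2-\kappa^2)>0$ and \eqref{eq:final} gives $R(\bar\Delta)<\frac12$. If $O$ is a boundary point, Proposition~\ref{prop:thales} does not see the dimension, and for a right triangle its bound is attained. So a further argument is needed. Suppose that $O$ lies on the boundary and $R(\bar\Delta)=\frac12$. We shall derive $n\le2$.

By Proposition~\ref{prop:thales}, if $O\in f_j$ then $|v_j|=1$ and the feet lie in $B(\frac12v_j,\frac12)$. If this happened for two indices $j\ne k$, Lemma~\ref{lem:ball}(a) would give $R(\bar\Delta)<\frac12$. So $O$ lies in exactly one facet, say $f_0$. Then $\lambda_0=0$, $\lambda_i>0$ for $i\ge1$, all $|v_i|=1$, and $b_0=0$. Put $e=v_0$. The minimal ball of $\bar\Delta$ is $B(\frac12e,\frac12)$, so by Lemma~\ref{lem:ball}(b) its center is a convex combination of the feet: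
\[
\tfrac12e=\sum_{i\ge1}\mu_ib_i,\qquad\mu_i\ge0,\qquad\sum_{i\ge1}\mu_i\le1 .
\]
As in the interior case we pass to the dual points. For $i\ge1$ the point $p_i$ is defined and \eqref{eq:dual} holds; in particular $p_i\cdot e=1$, so the $p_i$ lie in the hyperplane tangent to the unit sphere at $e$. All sums below run over $1\le i\le n$. With $\nu_i=2\mu_i/|p_i|^2\ge0$ the last relation becomes $e=\sum\nu_ip_i$. Its product with $e$ gives $\sum\nu_i=1$, and its product with $v_j$, $j\ge1$, gives
\[
\tau_j:=e\cdot v_j=\sum\nu_i-\frac{\nu_j}{\lambda_j}=1-\frac{\nu_j}{\lambda_j}.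
\]
We measure the positions of the $p_i$ in the tangent hyperplane from the point of contact: let $z_i=p_i-e$. Then $z_i\perp e$ and $|z_i|^2=|p_i|^2-1$. The contradiction comes from an upper and a lower bound for the lengths of the $z_i$.

On average the $z_i$ are short:
\begin{equation}\label{eq:short}
\sum\nu_i|z_i|^2=\sum\nu_i|p_i|^2-\sum\nu_i=2\sum\mu_i-1\le1 .
\end{equation}
On the other hand, each $z_i$ has a prescribed product with $v_i$:
\[
z_i\cdot v_i=\Bigl(1-\frac1{\lambda_i}\Bigr)-\tau_i=-\frac{1-\nu_i}{\lambda_i}.
\]
Since $z_i\perp e$, only the component $v_i-\tau_ie$ of $v_i$ contributes to this product, and its squared length is $1-\tau_i^2$. Hence $(z_i\cdot v_i)^2\le|z_i|^2(1-\tau_i)(1+\tau_i)$. Here $1-\tau_i=\nu_i/\lambda_i$ and $1+\tau_i=\omega_i/\lambda_i$ with $\omega_i=2\lambda_i-\nu_i$. We have $\omega_i\ge0$ because $\tau_i\ge-1$, and $\sum\omega_i=2-1=1$. Multiplying by $\lambda_i^2$, we get $(1-\nu_i)^2\le\nu_i|z_i|^2\,\omega_i$. The Cauchy--Schwarz inequality and \eqref{eq:short} give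
\[
n-1=\sum(1-\nu_i)\le\sum\sqrt{\nu_i|z_i|^2}\,\sqrt{\omega_i}\le\Bigl(\sum\nu_i|z_i|^2\Bigr)^{1/2}\Bigl(\sum\omega_i\Bigr)^{1/2}\le1 ,
\]
which is impossible for $n\ge3$.

\subsection*{The range}
The ratio is always positive. Otherwise all feet would coincide in a point common to all $H_i$, whose barycentric coordinates would all vanish and yet have sum $1$. So the ratio lies in $(0,\frac12)$ for $n\ge3$ and in $(0,\frac12]$ for $n=2$, where the value $\frac12$ is attained. It remains to realize every value in $(0,\frac12)$. The simplices of Section~\ref{sec:equality} do not settle this directly, since they prescribe $\rho$, which is only an upper bound for $R(\bar\Delta)$. We use instead a family for which $\bar\Delta$ is a triangle.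

Let $e_1,\dots,e_n$ be the standard basis, let $0<t<1$, and put
\[
v_1=e_1,\qquad v_2=-e_1,\qquad v_0=te_2,\qquad v_k=te_2+\sqrt{1-t^2}\,e_k\quad(3\le k\le n).
\]
The differences $v_1-v_2=2e_1$, $v_0-v_2=e_1+te_2$ and $v_k-v_2=e_1+te_2+\sqrt{1-t^2}\,e_k$ are linearly independent, so these points span an $n$-simplex $\Delta$. All of them lie in the unit ball and $0=\frac12v_1+\frac12v_2$, so $O=0$ and $R(\Delta)=1$ by Lemma~\ref{lem:ball}(b). Since $\lambda_i=0$ for $i\ne1,2$, we have $b_i=0$ for these $i$. The vector $p_1=-e_1+t^{-1}e_2$ has product $1$ with $v_2$, $v_0$ and $v_3,\dots,v_n$, and $p_2=e_1+t^{-1}e_2$ has product $1$ with $v_1$, $v_0$ and $v_3,\dots,v_n$. As $|p_1|^2=|p_2|^2=(1+t^2)/t^2$,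
\[
b_1=\frac{-t^2e_1+te_2}{1+t^2},\qquad b_2=\frac{t^2e_1+te_2}{1+t^2}.
\]
By Proposition~\ref{prop:thales} with $j=0$, the points $0,b_1,b_2$ lie on the sphere with center $\frac t2e_2$ and radius $\frac t2$. The center is a convex combination of them:
\[
\frac t2\,e_2=\frac{1+t^2}4\,b_1+\frac{1+t^2}4\,b_2+\frac{1-t^2}2\cdot0 .
\]
By Lemma~\ref{lem:ball}(b), $R(\bar\Delta)=\frac t2$. As $t$ runs through $(0,1)$, the ratio takes every value in $(0,\frac12)$. Its supremum is $\frac12$, so the constant $2$ cannot be replaced by a larger one in any dimension. This completes the proof of Theorem~\ref{thm:range}. \qed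

\begin{remark}
As $t\to1$, the vertices in this family tend to the vertices $e_1,-e_1,e_2$ of a right triangle. Such convergence of the vertices does not by itself force the ratio to tend to $\frac12$, because the facet hyperplanes of a nearly degenerate simplex are sensitive to small moves of the vertices. For the tetrahedron with vertices $e_1$, $-e_1$, $e_2$, $(1-\varepsilon)e_2+\varepsilon^2e_3$, $0<\varepsilon<1$, we again have $O=0$ and $R(\Delta)=1$, and two feet are $0$. The dual points of the other two facets are $\mp e_1+e_2+\varepsilon^{-1}e_3$, so the other two feet have norm $\varepsilon/\sqrt{1+2\varepsilon^2}$, and the ratio tends to $0$ with $\varepsilon$.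
\end{remark}

\begin{thebibliography}{1}

\bibitem{simplex}
\emph{A Simplex Contained in a Sphere},
\texttt{https://people.clas.ufl.edu/avince/files/SimplexGofG.pdf}.

\end{thebibliography}
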